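
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{Uniformly discrete dense forests with visibility
$O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$}


\begin{abstract}
For every $d\ge 2$ we construct a uniformly discrete set $F\subset\mathbb R^d$ that is a dense forest with visibility $V(\varepsilon)=O(\varepsilon^{-(d-1)}\ln \varepsilon^{-1})$ as $\varepsilon\to0$: for every $\varepsilon\in(0,1)$, every segment of length $V(\varepsilon)$ comes within distance $\varepsilon$ of $F$. Up to the logarithm no set of finite density can do better. More generally, $F$ contains at least $c_*\operatorname{vol}(A)$ points of every bounded convex set $A$ with $\operatorname{vol}(A)\ge C\ln(2+1/w(A))$, where $w(A)$ is the minimal width of $A$. The points are determined to finer and finer precision in stages. Each stage is one application of the symmetric Lov\'asz Local Lemma, and the stages are linked by a lower bound for the averages of the conditional density of the points over long segments.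
\end{abstract}

\section{Introduction}

Let $d\ge2$. A \emph{dense forest} in $\mathbb R^d$ is a set $F\subset\mathbb R^d$ of finite density, meaning
\[
\limsup_{T\to\infty}\frac{|F\cap[-T,T]^d|}{(2T)^d}<\infty ,
\]
for which there is a function $V:(0,1)\to(0,\infty)$ such that, for every $\varepsilon\in(0,1)$, every line segment of length $V(\varepsilon)$ comes within distance $\varepsilon$ of some point of $F$. Such a $V$ is called a \emph{visibility} of the forest: if a tree of radius $\varepsilon$ stands at each point of $F$, then from no place and in no direction can one see farther than $V(\varepsilon)$. The set $F$ is \emph{uniformly discrete} if there is $r>0$ with $\|x-y\|\ge r$ for all distinct $x,y\in F$.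

The lattice $\mathbb Z^d$ is not a dense forest, since the hyperplane $x_1=\frac12$ contains arbitrarily long segments and has distance $\frac12$ from $\mathbb Z^d$. How small can $V$ be? Volume gives a lower bound.

\begin{proposition}\label{prop:converse}
If $F\subset\mathbb R^d$ has visibility $V$ and
$\limsup_{T\to\infty}|F\cap[-T,T]^d|/(2T)^d=D<\infty$, then $D>0$ and, for every $\varepsilon\in(0,1)$,
\[
V(\varepsilon)\ \ge\ 3^{-(d-1)}D^{-1}\varepsilon^{-(d-1)}-3\varepsilon .
\]
\end{proposition}

\begin{proof}
Fix $\varepsilon$, write $V=V(\varepsilon)$, and let $\mathbf e_d$ be the last coordinate vector. The closed $\varepsilon$-neighborhoods of the segments $[x,x+V\mathbf e_d]$ with $x\in(3\varepsilon\mathbb Z)^{d-1}\times(V+3\varepsilon)\mathbb Z$ are pairwise disjoint, because the segments are at mutual distance at least $3\varepsilon$. Each of these neighborhoods contains a point of $F$; here we use that $F$ is locally finite, which follows from $D<\infty$, so that distances to $F$ are attained. As $T\to\infty$, the cube $[-T,T]^d$ contains $(1+o(1))(2T)^d/\bigl((3\varepsilon)^{d-1}(V+3\varepsilon)\bigr)$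 of them. Hence $D\ge 1/\bigl((3\varepsilon)^{d-1}(V+3\varepsilon)\bigr)>0$, which is the claim.
\end{proof}

Randomness suggests an upper bound. Scatter points independently with density one. A tube of radius $\varepsilon$ and length $L$ has volume of order $\varepsilon^{d-1}L$, and it is empty with probability $e^{-\mathrm{vol}}$. In a region of size polynomial in $1/\varepsilon$ there are, up to perturbations of size $\varepsilon$, only polynomially many such tubes. So all of them should be hit as soon as the volume is a large multiple of $\ln\varepsilon^{-1}$, that is, for $L$ of order $\varepsilon^{-(d-1)}\ln\varepsilon^{-1}$. A purely random set has two defects: somewhere in the infinite space it has arbitrarily large holes, and its points come arbitrarily close to each other. Dense forests with visibility $O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$ do exist, but the known ones are not uniformly discrete, and the question whether a uniformly discrete one exists is posed in \cite{thesis}. The answer is yes.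

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a uniformly discrete set $F\subset\mathbb R^d$ that is a dense forest with visibility $V(\varepsilon)=O(\varepsilon^{-(d-1)}\ln\varepsilon^{-1})$ as $\varepsilon\to0$, where the implied constant depends only on $d$.
\end{theorem}

By Proposition~\ref{prop:converse} this is optimal up to the logarithm. We do not claim that the logarithm is necessary.

The construction treats boxes of all shapes, not only thin tubes, and therefore gives more. For a bounded convex set $A$ let $w(A)$ be its minimal width, the least distance between two parallel hyperplanes enclosing $A$. If $w(A)=0$, we read $1/w(A)=\infty$.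

\begin{theorem}\label{thm:convex}
The set $F$ of Theorem~\ref{thm:main} can be chosen so that, for some constants $C,c_*>0$ depending only on $d$, every bounded convex set $A\subset\mathbb R^d$ with $\operatorname{vol}(A)\ge C\ln(2+1/w(A))$ satisfies $|F\cap A|\ge c_*\operatorname{vol}(A)$.
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:base} builds a well-separated set $P$ whose $2$-neighborhood meets every long segment; the points of the forest will be bounded displacements of the points of two such sets. Section~\ref{sec:one} handles one scale $\varepsilon$ by hand in the plane and explains what stands in the way of a second scale. Section~\ref{sec:stages} sets up the staged construction, Section~\ref{sec:step} carries out one stage, and Sections~\ref{sec:forest} and \ref{sec:convex} deduce the two theorems.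

\paragraph{Conventions and tools.} $B(x,r)$ and $\bar B(x,r)$ are the open and the closed ball, $\omega_d$ is the volume of the unit ball of $\mathbb R^d$, and $|S|$ is the length of a segment $S$. A \emph{box} is an isometric image of $\prod_{i=1}^d[0,s_i]$ with all $s_i>0$, and we always order its sides so that $s_1\le\dots\le s_d$. We use two standard facts from probability.

\smallskip
\noindent\emph{Chernoff bound.} Let $W=\sum_pW_p$ be a finite sum of independent random variables with values in $[0,M]$, and let $0<\tau<1$. Then
\begin{equation}\label{eq:chernoff}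
\mathbf P\bigl(W\le(1-\tau)\mathbf EW\bigr)\le\exp\bigl(-\tau^2\,\mathbf EW/(2M)\bigr).
\end{equation}

\noindent\emph{Symmetric Lov\'asz Local Lemma} (Erd\H os--Lov\'asz; see \cite{AS}). Suppose that finitely many events each have probability at most $p$, that each is mutually independent of the family of all others except at most $\Delta$ of them, and that $e\,p\,(\Delta+1)\le1$. Then with positive probability none of the events occurs.

\smallskip
We apply the lemma to events determined by independent variables $D_p$. An event determined by the variables with index in $J$ is mutually independent of the family of all events determined by the variables with index outside $J$.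

\section{Separated points that block every long segment}\label{sec:base}

The final points will be $p+(\text{displacement})$ with displacements of length at most $2.95$. So we want starting points more than $5.9$ apart such that balls of a comparable, smaller radius around them still block all long segments. A multiple $m\mathbb Z^d$ of the integer lattice does not do this, because the hyperplane $x_1=m/2$ misses all balls of radius less than $m/2$. A random set does: a segment of length of order $N$ has of order $N$ independent chances to be blocked, while on a torus of side $N$ there are, up to small perturbations, only polynomially many segments to consider. For a reason that appears in Section~\ref{sec:second} we need two such sets that are also separated from each other.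

\begin{lemma}\label{lem:base}
There are $R\ge1$ and disjoint $P_0,P_1\subset\mathbb R^d$ such that distinct points of $P_0\cup P_1$ are at distance at least $8$ and, for each $a\in\{0,1\}$, every segment of length $R$ has distance at most $2$ from $P_a$.
\end{lemma}

\begin{proof}
Fix $\rho\in(0,\frac1{10})$ with $3^d\omega_d(9\rho)^d\le\frac12$, and let $N\ge10$ be an integer. In the torus $\mathbb R^d/N\mathbb Z^d$ choose, for each $z\in(\mathbb Z/N)^d$, a point $X_z$ uniform in the cell $z+[0,1)^d$ and a label $a_z$ uniform in $\{0,1\}$, all independent. Call $z$ \emph{good} if $|X_z-X_w|\ge8\rho$ in the torus for all $w\ne z$. Let $\tilde P_a\subset\mathbb R^d$ be the periodic lift of $\{X_z:z\text{ good},\ a_z=a\}$. Distinct points of $\tilde P_0\cup\tilde P_1$ are at distance at least $8\rho$: two lifts of the same point are at distance at least $N>8\rho$, and the other pairs are covered by the definition of good.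

\emph{A fixed segment.} Let $S$ have length $N/2$ and unit direction $u$, choose $i$ with $|u_i|\ge d^{-1/2}$, and fix $a$. There are $y_0,\dots,y_m\in S$ with $m=\lfloor N/(10\sqrt d)\rfloor$ whose $i$-th coordinates successively differ by exactly $5$. Let $z_l$ be the cell of $y_l$ modulo $N$. The $i$-th coordinates of the $z_l$ differ by nonzero multiples of $5$ of size at most $N/2\le N-5$, so the index sets $z_l+\{-1,0,1\}^d$ are pairwise disjoint modulo $N$. Let $G_l$ be the event
\[
X_{z_l}\in B(y_l,\rho),\qquad a_{z_l}=a,\qquad X_w\notin B(y_l,9\rho)\ \text{ for all } w\ne z_l ,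
\]
with balls taken in the torus. Since $9\rho<1$, the last condition concerns only $w\in z_l+\{-1,0,1\}^d$; hence the $G_l$ are independent. The cell of $y_l$ contains a full orthant of $B(y_l,\rho)$, so
\[
\mathbf P(G_l)\ \ge\ \tfrac12\cdot2^{-d}\omega_d\rho^d\bigl(1-3^d\omega_d(9\rho)^d\bigr)\ \ge\ q:=2^{-d-2}\omega_d\rho^d .
\]
If $G_l$ occurs, then $|X_{z_l}-X_w|\ge9\rho-\rho=8\rho$ for all $w\ne z_l$, so $z_l$ is good and $S$ has distance at most $\rho$ from $\tilde P_a$. As $m+1\ge N/(10\sqrt d)$, the probability that $\operatorname{dist}(S,\tilde P_a)>\rho$ is at most $(1-q)^{N/(10\sqrt d)}$.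

\emph{All segments.} Discretize the starting point, taken in $[0,N)^d$, to precision $\rho/2$ and the direction to precision $\rho/N$. This gives a family of $O(N^{2d})$ segments of length $N/2$, with implied constant depending on $\rho$ and $d$, such that every segment of length $N/2$ is, up to a translation in $N\mathbb Z^d$, within Hausdorff distance $\rho$ of one of them. For $N$ large, the union bound shows that with positive probability every segment of the family is within $\rho$ of both $\tilde P_0$ and $\tilde P_1$. Then, by periodicity, every segment of length $N/2$ is within $2\rho$ of both. Put $P_a=\rho^{-1}\tilde P_a$ and $R=N/(2\rho)$.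
\end{proof}

Fix $P_0,P_1,R$ once and for all; they depend only on $d$. If each point of $P_a$ is smeared out to a density that is bounded below near its center, then the total density is bounded below on average along every long segment.

\begin{lemma}\label{lem:average}
Let $\gamma>0$, let $g:\mathbb R^d\to[0,\infty)$ be Borel measurable with $g\ge\gamma$ on $\bar B(0,\frac52)$, and let $f(x)=\sum_{p\in P_a}g(x-p)$. Then $\frac1{|S|}\int_Sf\ge\gamma/(2(R+2))$ for every segment $S$ with $|S|\ge R+2$.
\end{lemma}

\begin{proof}
Cut $S$ into equal pieces of length in $[R+2,2(R+2))$. In a piece $I$, the central segment of length $R$ contains a point $y$ with $|y-p|\le2$ for some $p\in P_a$, and $y$ has distance at least $1$ from the ends of $I$. The points of $I$ within $\frac12$ of $y$ form a segment of length $1$ contained in $\bar B(p,\frac52)$. So $\int_If\ge\gamma$, and the average over $I$ is at least $\gamma/(2(R+2))$. Average over the pieces.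
\end{proof}

\section{One scale by hand, and the step to the next}\label{sec:one}

For $r>0$ let
\[
\varphi_r(x)=A_dr^{-d}\bigl(1-|x|/r\bigr)_+,\qquad A_d=(d+1)/\omega_d .
\]
Since $\int(1-|x|)_+dx=\omega_d-\omega_d\frac d{d+1}=\omega_d/(d+1)$, this is a probability density. It is bounded by $A_dr^{-d}$, supported in $\bar B(0,r)$, and Lipschitz with constant $A_dr^{-d-1}$.

\subsection{One scale in the plane}

Let $d=2$ and $P=P_0$. Let $D_p$ ($p\in P$) be independent with density $\varphi_{2.9}$ and put $X_p=p+D_p$. Whatever the values of the $D_p$ in $\bar B(0,2.9)$, the points $X_p$ are at mutual distance at least $8-5.8=2.2$. Their total density $f(x)=\sum_p\varphi_{2.9}(x-p)$ has, by Lemma~\ref{lem:average}, average at least some $c>0$ over every segment of length at least $R+2$. We claim that there is a constant $\Gamma$ such that for every sufficiently small $\varepsilon$ the $D_p$ can be chosen so that every segment of length $L=\Gamma\varepsilon^{-1}\ln\varepsilon^{-1}$ comes within $\varepsilon$ of some $X_p$.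

\emph{Net.} Given a segment $S$ with $|S|=L$, move its endpoints to nearest points of $\frac\varepsilon4\mathbb Z^2$. The new segment $S'$ is within $\frac\varepsilon4$ of $S$ and has length in $[L-1,L+1]$. Let $B$ be the rectangle of width $\varepsilon$ with axis $S'$. Its points are within $\frac\varepsilon2$ of $S'$, hence within $\frac34\varepsilon$ of $S$, and its area is at least $\frac12\varepsilon L=\frac\Gamma2\ln\varepsilon^{-1}$. So it suffices that each such rectangle contains some $X_p$.

\emph{Probability.} Foliate $B$ by segments parallel to $S'$, whose length is at least $\frac L2\ge R+2$. By the bound on averages, $\sum_p\mathbf P(X_p\in B)=\int_Bf\ge\frac{c\,\Gamma}2\ln\varepsilon^{-1}$. By independence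
\[
\mathbf P(\text{no }X_p\in B)=\prod_p\bigl(1-\mathbf P(X_p\in B)\bigr)\le\exp\Bigl(-\int_Bf\Bigr)\le\varepsilon^{c\,\Gamma/2}.
\]

\emph{Dependencies.} The event of $B$ is determined by the $D_p$ with $\operatorname{dist}(p,B)<3$, so it is mutually independent of the family of the events of all rectangles at distance at least $6$. Every $B$ has diameter at most $2L$. Hence a rectangle within distance $6$ of $B$ has both axis endpoints in a disk of radius $5L$ about a fixed point of $B$, and
\[
\Delta+1\le(41L/\varepsilon)^4\le(41\Gamma)^4\varepsilon^{-12},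
\]
because $\ln\varepsilon^{-1}\le\varepsilon^{-1}$. Choose $\Gamma=26/c$. The failure probability is then at most $\varepsilon^{13}$, and $e\,\varepsilon^{13}(\Delta+1)\le e(41\Gamma)^4\varepsilon\le1$ for small $\varepsilon$. By the Local Lemma any finite set of failures can be avoided. For each closed rectangle the condition ``some $X_p\in B$'' is closed in the compact space $\prod_p\bar B(0,2.9)$, so all failures can be avoided simultaneously.

The two features to keep in mind are these. The logarithm is there because a tube of volume $v$ fails with probability $e^{-cv}$ while it interacts with polynomially many others. And the only lower bound on the density $f$ that was used is one for its averages over segments about as long as the tubes.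

\subsection{Why a second scale is harder}\label{sec:second}

The set just obtained depends on $\varepsilon$. The symmetric Local Lemma cannot simply be run for all scales at once: a tube at a scale $\varepsilon'\ll\varepsilon$ has length at least about $\varepsilon'^{-(d-1)}$, so the number of tubes of the fixed scale $\varepsilon$ with which it interacts tends to infinity as $\varepsilon'\to0$. The failure bound $p$ must cover those coarse tubes too, hence is bounded below, while $\Delta$ is unbounded.

So the scales have to be treated one after the other, in such a way that randomness remains. At stage $k$ we fix each point only up to an error of order $\delta_{k+1}$, where $\delta_{k+1}$ is much smaller than the scales handled at that stage. Later moves then do no harm. After stage $k$ the conditional density of the final points is a sum of bumps of radius about $\delta=\delta_{k+1}$ and height about $\delta^{-d}$, and it vanishes outside the bumps. To repeat the argument above we need a lower bound for its averages over segments. On a short segment the average may be zero. How long must a segment be? A segment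 of length $\ell$ is expected to meet about $\ell\delta^{d-1}$ bumps, and each contributes at most about $\delta^{-d}\cdot\delta=\delta^{1-d}$ to the integral. For $\ell=\delta^{-d}$ there are about $\delta^{-1}$ contributions, and by \eqref{eq:chernoff} the integral falls below $1-\delta^{1/4}$ times its mean with probability at most $\exp(-\mathrm{const}\cdot\delta^{-1/2})$. For small $\delta$ this is smaller than any given power of $\delta$. So ``the new density has a small average over this segment'' can be added to the list of bad events of the same stage. Moreover, the expectation of the new conditional density is the old one, so the lower bound deteriorates only by factors $1-\delta_k^{1/4}$, whose product converges, and by still smaller discretization errors.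

Which boxes can stage $k$ handle? Let $s_1$ be the smallest side, and let the volume be about $\ln(1/s_1)$. We need $s_1\gg\delta_{k+1}$ so that later moves are harmless. We also need the longest side, which is at least about $s_1^{-1/(d-1)}$, to exceed $\delta_k^{-d}$, so that the averages of the current density are controlled; for this, $s_1\le\delta_k^{d^2}$ suffices. With these requirements, the boxes with $s_1$ between $\delta_{k+1}^{d^2}$ and $\delta_{k+1}$ are left to no stage. This is why there are two families, started from $P_0$ and $P_1$: the precisions of the second are shifted so that each family covers the gaps of the other.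

Finally, all events of one stage enter one symmetric Local Lemma with $\Delta$ a power of $1/\delta_{k+1}$, so each must have failure probability at most a large power of $\delta_{k+1}$. The coarsest boxes fail with probability about $\delta_k^{\mathrm{const}\cdot\Gamma}$. Hence $\delta_{k+1}$ must not be smaller than a fixed power of $\delta_k$, and we take $\delta_{k+1}=\delta_k^Q$.

\section{Revealing the positions in stages}\label{sec:stages}

\subsection{Precisions and conditional densities}

Put $h=d^2$ and $Q=4h^2$. For a small $\eta\le\frac1{100}$, chosen below, define for $k\ge1$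
\begin{equation}\label{eq:delta}
\delta_k=\eta^{Q^k}\ \text{ for the family }a=0,\qquad\quad \delta_k=\eta^{2hQ^k}\ \text{ for the family }a=1,
\end{equation}
and $\delta_0=2.9$ for both. Then $\delta_{k+1}=\delta_k^Q\le\delta_k/100$ for $k\ge1$, and therefore
\begin{equation}\label{eq:sums}
\sum_{i\ge k}\delta_i\le1.1\,\delta_k\quad(k\ge1),\qquad \sum_{i\ge0}\delta_i\le2.95 .
\end{equation}

Until the end of Section~\ref{sec:step} we fix a family $a$ and write $P=P_a$. Let $\xi_0,\xi_1,\dots$ be independent with densities $\varphi_{\delta_0},\varphi_{\delta_1},\dots$, let $T_k=\sum_{i\ge k}\xi_i$, and let $g_k$ be the density of $T_k$. One should think of $T_k$ as the displacement still to come at stage $k$. We have $|T_k|\le\sum_{i\ge k}\delta_i$, so $|T_k|\le1.1\delta_k$ for $k\ge1$. Since $g_k$ is the convolution of $\varphi_{\delta_k}$ with the law of $T_{k+1}$,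
\begin{equation}\label{eq:g}
0\le g_k\le A_d\delta_k^{-d},\qquad \operatorname{Lip}(g_k)\le A_d\delta_k^{-d-1},\qquad g_k=\varphi_{\delta_k}*g_{k+1}.
\end{equation}
As $|T_1|\le0.05$, on $\bar B(0,2.5)$ we have
\begin{equation}\label{eq:gamma}
g_0\ge\gamma:=A_d(2.9)^{-d}\bigl(1-2.55/2.9\bigr)>0 ,
\end{equation}
and $\gamma$ does not depend on $\eta$.

A \emph{stage-$k$ configuration} is a family $X^k=(X^k_p)_{p\in P}$ with $|X^k_p-p|\le\sum_{i<k}\delta_i$. Its \emph{conditional density} is
\[
f_k(x)=\sum_{p\in P}g_k(x-X^k_p).
\]
By \eqref{eq:sums} the $p$-th summand is supported in $\bar B(p,2.95)$. The balls $B(p,3)$ are disjoint, so $f_k$ is the maximum of its summands and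
\begin{equation}\label{eq:Lip}
\operatorname{Lip}(f_k)\le A_d\delta_k^{-d-1}.
\end{equation}

\subsection{The invariant}

Let $\Lambda_0=R+2$ and $\Lambda_k=\delta_k^{-d}$ for $k\ge1$. For a stage-$k$ configuration consider the property
\[
(\Pi_k)\qquad\qquad \frac1{|S|}\int_Sf_k\ \ge\ c_k\qquad\text{for every segment }S\text{ with }|S|\ge\Lambda_k,
\]
where
\begin{equation}\label{eq:ck}
c_0=\frac{\gamma}{2\Lambda_0},\qquad c_{k+1}=\bigl(1-\delta_{k+1}^{1/4}\bigr)c_k-\delta_{k+1}.
\end{equation}
The configuration $X^0_p=p$ satisfies $(\Pi_0)$, by \eqref{eq:gamma} and Lemma~\ref{lem:average}.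

\subsection{Choice of constants}

The constant $c_0$ depends only on $d$. Put
\begin{gather*}
c=\tfrac12c_0,\qquad \sigma=\tfrac12\,4^{-d}c,\\
b=d^3+6d^2+4d,\qquad G=1+(21\sqrt d)^{2d}+3^{d^2}(42\sqrt d)^d .
\end{gather*}
Here $c$ will be a lower bound for all $c_k$, $\sigma$ is the density of points that we guarantee in boxes, and $b$, $G$ come from the count of dependencies in \eqref{eq:count}. Choose $\Gamma\ge1$ with
\begin{equation}\label{eq:Gamma}
\frac{\sigma\Gamma}{4Q}\ \ge\ b+1 ,
\end{equation}
and finally $\eta\le1/(100d)$ so small that the following hold.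
\begin{itemize}
\item[(P1)] $2\eta(1+c_0)\le c_0/2$. Since $Q^k\ge4k$, we have $\delta_k\le\eta^{4k}$, so $\sum_{k\ge1}(c_0\delta_k^{1/4}+\delta_k)\le(1+c_0)\sum_{k\ge1}\eta^k\le c_0/2$. By induction on $k$, \eqref{eq:ck} gives $c_0-\sum_{i=1}^k(c_0\delta_i^{1/4}+\delta_i)\le c_k\le c_0$, and hence $c\le c_k\le c_0$ for all $k$.
\item[(P2)] $\eta^{-1}\ge2(R+3)$. Then $\Lambda_{k+1}-1\ge\max(\Lambda_k,\frac12\Lambda_{k+1})$ for all $k\ge0$: for $k=0$ because $\Lambda_1\ge\eta^{-1}\ge2(R+3)$, and for $k\ge1$ because $\Lambda_{k+1}=\Lambda_k^Q$ and $\Lambda_k\ge2$.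
\item[(P3)] $2\sqrt d\,(A_d+\Gamma)\,\eta\le1$.
\item[(P4)] $\exp\bigl(-\frac c{12A_d}\delta^{-1/2}\bigr)\le\delta^{b+1}$ for all $0<\delta\le\eta$.
\item[(P5)] $e\,G\,\Gamma^{2d}\eta\le1$.
\end{itemize}
All these constants depend only on $d$, and the same ones are used for both families.

For $k\ge1$ let $\mathcal B_k$ be the set of boxes $B$ with
\begin{equation}\label{eq:Bk}
\delta_{k+1}/\eta\ \le\ s_1\ \le\ \delta_k^h,\qquad\quad \Gamma\ln(1/s_1)\ \le\ \operatorname{vol}(B)\ \le\ 2\Gamma\ln(1/s_1).
\end{equation}
These are the boxes that stage $k$ has to fill.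

\section{One stage}\label{sec:step}

\begin{lemma}\label{lem:step}
Let $k\ge0$ and let $X^k$ be a stage-$k$ configuration satisfying $(\Pi_k)$. There are $D_p\in\bar B(0,\delta_k)$, $p\in P$, such that the stage-$(k+1)$ configuration $X^{k+1}_p:=X^k_p+D_p$ has the following properties.
\begin{itemize}
\item[(i)] It satisfies $(\Pi_{k+1})$.
\item[(ii)] If $k\ge1$, then for every $B\in\mathcal B_k$ and all points $Y_p$ with $|Y_p-X^{k+1}_p|\le1.1\,\delta_{k+1}$ for $p\in P$,
\[
|\{p\in P:Y_p\in\operatorname{int}B\}|\ \ge\ \sigma\operatorname{vol}(B).
\]
\end{itemize}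
\end{lemma}

The points $Y_p$ stand for all possible final positions. The proof occupies the rest of this section. Whatever the $D_p\in\bar B(0,\delta_k)$ are, $X^{k+1}$ is a stage-$(k+1)$ configuration, because $|X^{k+1}_p-p|\le\sum_{i<k+1}\delta_i$. Write
\[
\delta=\delta_{k+1},\qquad \beta=\delta^{d+3};
\]
$\beta$ is the mesh of the nets. Let $D_p$ ($p\in P$) be independent with density $\varphi_{\delta_k}$. The last identity in \eqref{eq:g} says that the conditional density is preserved on average:
\begin{equation}\label{eq:martingale}
\mathbf Ef_{k+1}(x)=\sum_p(\varphi_{\delta_k}*g_{k+1})(x-X^k_p)=f_k(x).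
\end{equation}
We define bad events for segments, which take care of (i), and for boxes, which take care of (ii). Then we count dependencies.

\subsection{Bad events for segments}\label{sec:seg}

For each segment $S=[x,y]$ with $x,y\in\beta\mathbb Z^d$ and $\Lambda_{k+1}-1\le|S|\le2\Lambda_{k+1}+1$ (a \emph{net segment}), the bad event is
\[
W<(1-\tau)c_k|S|,\qquad\text{where } W=\int_Sf_{k+1},\quad \tau=\delta^{1/4}.
\]

\emph{Probability.} We have $W=\sum_pW_p$ with $W_p=\int_Sg_{k+1}(x-X^k_p-D_p)\,d\ell(x)$, where $d\ell$ is arc length. The $W_p$ are independent, and $W_p=0$ unless $\operatorname{dist}(p,S)<3$. Since $g_{k+1}\le A_d\delta^{-d}$ and $g_{k+1}(\,\cdot-X^k_p-D_p)$ is supported in a ball of radius $1.1\delta$, which meets $S$ in length at most $2.2\delta$,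
\[
0\le W_p\le2.2\,A_d\delta^{1-d}\le3A_d\delta^{1-d}.
\]
By (P2), $|S|\ge\Lambda_{k+1}-1\ge\Lambda_k$, so \eqref{eq:martingale}, $(\Pi_k)$ and (P2) give
\[
\mathbf EW=\int_Sf_k\ge c_k|S|\ge\tfrac12c\,\delta^{-d}.
\]
The bad event implies $W\le(1-\tau)\mathbf EW$. By \eqref{eq:chernoff} with $M=3A_d\delta^{1-d}$, and (P4),
\begin{equation}\label{eq:pseg}
\mathbf P(\text{bad})\le\exp\Bigl(-\frac{\delta^{1/2}\cdot\frac12c\,\delta^{-d}}{6A_d\delta^{1-d}}\Bigr)=\exp\Bigl(-\frac c{12A_d}\,\delta^{-1/2}\Bigr)\le\delta^{b+1}.
\end{equation}

\emph{If no net segment is bad, then $(\Pi_{k+1})$ holds.} Let $|S|\ge\Lambda_{k+1}$ and cut $S$ into equal pieces of length in $[\Lambda_{k+1},2\Lambda_{k+1})$. Move the endpoints of a piece $I$ by at most $\sqrt d\,\beta$ into $\beta\mathbb Z^d$. The length changes by at most $2\sqrt d\,\beta\le1$ (by (P3)), so we obtain a net segment $I'$. Parametrize $I$ and $I'$ affinely by $[0,1]$; points with the same parameter are at distance at most $\sqrt d\,\beta$. By \eqref{eq:Lip} (for $k+1$) and (P3), the averages of $f_{k+1}$ over $I$ and $I'$ differ by at most $A_d\delta^{-d-1}\sqrt d\,\beta=A_d\sqrt d\,\delta^2\le\delta$.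 The average over $I'$ is at least $(1-\tau)c_k$, so the average over $I$ is at least $(1-\tau)c_k-\delta=c_{k+1}$. Averaging over the pieces gives $(\Pi_{k+1})$.

\subsection{Bad events for boxes}

Let $k\ge1$. There is a continuum of boxes in $\mathcal B_k$; we replace each by a smaller one from a discrete family, with sides between a quarter and a half of the original ones. The margin between the two absorbs both the discretization error and all later moves.

\emph{The net.} Let $\mathcal O_\beta$ be a maximal $\beta$-separated subset of the orthogonal group $O(d)$ in operator norm. In the space of $d\times d$ matrices, the open balls of radius $\beta/2$ about its elements are disjoint and lie in the ball of radius $1+\beta/2$ about the origin, so $|\mathcal O_\beta|\le(1+2/\beta)^{d^2}\le(3/\beta)^{d^2}$. Let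
\[
B=b_0+O\textstyle\prod_i[-\frac{s_i}2,\frac{s_i}2]\in\mathcal B_k,\qquad O\in O(d).
\]
Since $\operatorname{vol}(B)\ge s_1^{d-1}s_d$ and $s_1\ge\delta$,
\begin{equation}\label{eq:sd}
s_d\le\operatorname{vol}(B)\,s_1^{-(d-1)}\le2\Gamma\ln(1/s_1)\,s_1^{-(d-1)}\le2\Gamma s_1^{-d}\le2\Gamma\delta^{-d}.
\end{equation}
Let $s_i'$ be the largest power of $2$ not exceeding $s_i/2$, so that $s_i/4<s_i'\le s_i/2$ and $s_1'\le\dots\le s_d'$. Choose $O'\in\mathcal O_\beta$ with $\|O-O'\|\le\beta$ and $b'\in\beta\mathbb Z^d$ with $|b'-b_0|\le\sqrt d\,\beta$, and let
\[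
B'=b'+O'\textstyle\prod_i[-\frac{s_i'}2,\frac{s_i'}2].
\]
Fix one such \emph{net box} $B'$ for each $B\in\mathcal B_k$. Write $B'_t$ for the closed $t$-neighborhood of $B'$.

\emph{The margin: $B'_{s_1/8}\subset\operatorname{int}B$.} Let $x=b'+O'v+u$ with $|v_i|\le s_i'/2\le s_i/4$ and $|u|\le s_1/8$. Then, with $I$ the identity matrix,
\[
O^{-1}(x-b_0)=v+(O^{-1}O'-I)v+O^{-1}(b'-b_0)+O^{-1}u,
\]
and its $i$-th coordinate has modulus at most $\frac{s_i}4+\beta|v|+\sqrt d\,\beta+\frac{s_1}8$. By \eqref{eq:sd}, $|v|\le\sqrt d\,s_d/4\le\frac12\sqrt d\,\Gamma\delta^{-d}$, so (P3) and $s_1\ge\delta/\eta$ give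
\[
\beta|v|+\sqrt d\,\beta\le2\sqrt d\,\Gamma\delta^3\le\delta^2<\frac{\delta}{8\eta}\le\frac{s_1}8 .
\]
Hence the modulus is less than $\frac{s_i}4+\frac{s_1}8+\frac{s_1}8\le\frac{s_i}2$.

\emph{The event.} The bad event for $B'$ is
\[
\mathcal N<\tfrac12c\operatorname{vol}(B'),\qquad\text{where }\mathcal N=\bigl|\{p:X^k_p+D_p\in B'_{s_1'/16}\}\bigr| .
\]
It depends only on $B'$, not on the box $B$ from which $B'$ arose. Because $\eta\le\frac1{100}$,
\begin{equation}\label{eq:later}
1.1\,\delta\le1.1\,\eta s_1\le s_1/64\le s_1'/16 .
\end{equation}

\emph{If it does not occur, then the bound in \textup{(ii)} holds for $B$.} For at least $\frac12c\operatorname{vol}(B')$ indices $p$ we have $X_p^{k+1}\in B'_{s_1'/16}$. For these, \eqref{eq:later} gives $Y_p\in B'_{s_1'/8}\subset B'_{s_1/8}\subset\operatorname{int}B$. Their number is at least $\frac12c\operatorname{vol}(B')\ge\frac12c\,4^{-d}\operatorname{vol}(B)=\sigma\operatorname{vol}(B)$.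

\emph{Probability.} Let $T_{k+1}$ be as in Section~\ref{sec:stages} and independent of $D_p$. Then $D_p+T_{k+1}$ has density $g_k$, and $|T_{k+1}|\le1.1\delta\le s_1'/16$ by \eqref{eq:later}, so
\[
\mathbf P\bigl(X^k_p+D_p\in B'_{s_1'/16}\bigr)\ge\mathbf P\bigl(X^k_p+D_p+T_{k+1}\in B'\bigr)=\int_{B'}g_k(x-X^k_p)\,dx .
\]
Summing over $p$ gives $\mathbf E\mathcal N\ge\int_{B'}f_k$. Now the upper bound $s_1\le\delta_k^h$ enters. As $\delta_k\le\frac1{100}$, it gives $\ln(1/s_1)\ge1$, so $s_1s_d^{d-1}\ge\operatorname{vol}(B)\ge\Gamma\ln(1/s_1)\ge1$, and
\[
s_d\ge s_1^{-1/(d-1)}\ge\delta_k^{-d^2/(d-1)}\ge\delta_k^{-(d+1)}\ge100\,\delta_k^{-d}=100\,\Lambda_k .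
\]
Thus $s_d'>s_d/4\ge\Lambda_k$. Foliate $B'$ by segments of length $s_d'$ parallel to its $d$-th side, apply $(\Pi_k)$ to each, and use Fubini's theorem: $\mathbf E\mathcal N\ge c_k\operatorname{vol}(B')\ge c\operatorname{vol}(B')$. The bad event therefore implies $\mathcal N\le\frac12\mathbf E\mathcal N$. By \eqref{eq:chernoff} with $\tau=\frac12$, $M=1$, then $\operatorname{vol}(B')\ge4^{-d}\Gamma\ln(1/s_1)$, $s_1\le\delta_k$, $\delta=\delta_k^Q$ and \eqref{eq:Gamma},
\begin{equation}\label{eq:pbox}
\mathbf P(\text{bad})\le e^{-c\operatorname{vol}(B')/8}\le s_1^{c\,4^{-d}\Gamma/8}=s_1^{\sigma\Gamma/4}\le\delta_k^{\sigma\Gamma/4}=\delta^{\sigma\Gamma/(4Q)}\le\delta^{b+1}.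
\end{equation}
This is where the polynomial relation $\delta_{k+1}=\delta_k^Q$ is used: it turns a power of $\delta_k$ into a power of $\delta_{k+1}$ with an exponent that does not depend on $k$.

\subsection{Dependencies}

Let $Z$ be a net segment or a net box. Its event is determined by those $D_p$ with $\operatorname{dist}(p,Z)<4$: for segments this was noted in Section~\ref{sec:seg}; for boxes, $X^k_p+D_p$ is within $2.95$ of $p$ and $s_1'/16<1$. Hence the event of $Z$ is mutually independent of the family of all events whose sets have distance at least $8$ from $Z$.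

All these sets have diameter at most
\[
H:=3\sqrt d\,\Gamma\delta^{-d}.
\]
For segments, $2\Lambda_{k+1}+1\le3\delta^{-d}$; for boxes, $\operatorname{diam}B'\le\sqrt d\,s_d'\le\sqrt d\,s_d/2\le\sqrt d\,\Gamma\delta^{-d}$ by \eqref{eq:sd}. Since $H\ge8$, a set within distance $8$ of $Z$ has its endpoints, respectively its center, in a ball of radius $2H+8\le3H$ about a fixed point of $Z$. This ball contains at most $(6H/\beta+1)^d\le(7H/\beta)^d$ points of $\beta\mathbb Z^d$. A net box is determined by its center, its $O'$ and its sides. The sides $s_i'$ are powers of $2$ in $[\delta,\Gamma\delta^{-d}]$, because $s_i'>s_1/4\ge\delta/(4\eta)\ge\delta$ and $s_i'\le s_d/2\le\Gamma\delta^{-d}$; so there are at most $\log_2(\Gamma\delta^{-d-1})+1\le2\Gamma\delta^{-d-1}$ choices for each. Since $H/\beta=3\sqrt d\,\Gamma\delta^{-2d-3}$, the number $\Delta$ of events on which a given one may depend satisfies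
\begin{align}
\Delta+1&\le1+\Bigl(\frac{7H}\beta\Bigr)^{2d}+\Bigl(\frac{7H}\beta\Bigr)^d\Bigl(\frac3\beta\Bigr)^{d^2}\bigl(2\Gamma\delta^{-d-1}\bigr)^d\notag\\
&=1+(21\sqrt d\,\Gamma)^{2d}\,\delta^{-2d(2d+3)}+3^{d^2}(42\sqrt d\,\Gamma^2)^d\,\delta^{-d(2d+3)-d^2(d+3)-d(d+1)}\notag\\
&\le G\,\Gamma^{2d}\,\delta^{-b}.\label{eq:count}
\end{align}
Indeed the last exponent of $\delta$ equals $-(d^3+6d^2+4d)=-b$, and $2d(2d+3)=4d^2+6d\le b$.

\subsection{Conclusion of the stage}

\begin{proof}[Proof of Lemma~\ref{lem:step}]
By \eqref{eq:pseg} and \eqref{eq:pbox} every bad event has probability at most $\delta^{b+1}$, and by \eqref{eq:count} and (P5)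
\[
e\,\delta^{b+1}(\Delta+1)\le e\,G\,\Gamma^{2d}\delta\le1 .
\]
For $k=0$ there are only segment events, and the same bound holds. By the Local Lemma, any finite set of bad events can be avoided by some $(D_p)\in\prod_p\bar B(0,\delta_k)$.

For each bad event, the set of $(D_p)$ avoiding it is closed. For a net segment, $W$ is a continuous function of finitely many $D_p$, and the condition is $W\ge(1-\tau)c_k|S|$. For a net box, the condition says that $X^k_p+D_p$ lies in the closed set $B'_{s_1'/16}$ for at least $\frac12c\operatorname{vol}(B')$ of the finitely many relevant $p$; this is a finite union of finite intersections of closed conditions. The product $\prod_p\bar B(0,\delta_k)$ is compact by Tychonoff's theorem, so by the finite intersection property all bad events can be avoided simultaneously. As shown above, (i) and (ii) then hold.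
\end{proof}

\section{The forest}\label{sec:forest}

For each family $a\in\{0,1\}$ start with $X^0_p=p$, which satisfies $(\Pi_0)$, and apply Lemma~\ref{lem:step} for $k=0,1,2,\dots$. Since $|X^{k+1}_p-X^k_p|\le\delta_k$, the limits $X_p=\lim_kX^k_p$ exist, and by \eqref{eq:sums}
\begin{equation}\label{eq:limit}
|X_p-X^{k+1}_p|\le1.1\,\delta_{k+1}\quad(k\ge0),\qquad |X_p-p|\le2.95 .
\end{equation}
Let
\[
F_a=\{X_p:p\in P_a\},\qquad F=F_0\cup F_1 .
\]
By Lemma~\ref{lem:base}, points of $F$ belonging to distinct $p\in P_0\cup P_1$ are at distance at least $8-5.9>2$. So $F$ is uniformly discrete, and in particular it has finite density.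

\begin{lemma}\label{lem:thin}
Put $\varepsilon_0=\eta^{hQ}$. Every box $B$ with $s_1\le\varepsilon_0$ and $\Gamma\ln(1/s_1)\le\operatorname{vol}(B)\le2\Gamma\ln(1/s_1)$ satisfies $|F\cap\operatorname{int}B|\ge\sigma\operatorname{vol}(B)$.
\end{lemma}

\begin{proof}
By \eqref{eq:limit} we may take $Y_p=X_p$ in Lemma~\ref{lem:step}(ii), and distinct $p$ give distinct points $X_p$. So it suffices that $B\in\mathcal B_k$ for one of the families and some $k\ge1$. Let $\lambda=\ln s_1/\ln\eta$, so that $s_1=\eta^\lambda$ and $\lambda\ge hQ$. By \eqref{eq:delta} and \eqref{eq:Bk}, $B\in\mathcal B_k$ means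
\[
\lambda\in I_{0,k}=\bigl[hQ^k,\,Q^{k+1}-1\bigr]\qquad\text{or}\qquad \lambda\in I_{1,k}=\bigl[2h^2Q^k,\,2hQ^{k+1}-1\bigr]
\]
for the families $a=0$ and $a=1$, respectively. As $Q=4h^2$, we have $2h^2Q^k\le4h^2Q^k-1=Q^{k+1}-1$, so
\[
I_{0,k}\cup I_{1,k}=\bigl[hQ^k,\,2hQ^{k+1}-1\bigr].
\]
This interval contains $hQ^{k+1}$, the left endpoint of $I_{0,k+1}$. Hence the union over $k\ge1$ is $[hQ,\infty)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $0<\varepsilon\le\varepsilon_0$ put $s=\varepsilon/\sqrt d$ and
\[
V(\varepsilon)=\Gamma s^{-(d-1)}\ln\tfrac1s=\Gamma d^{(d-1)/2}\varepsilon^{-(d-1)}\bigl(\ln\tfrac1\varepsilon+\tfrac12\ln d\bigr)\le2\Gamma d^{(d-1)/2}\,\varepsilon^{-(d-1)}\ln\tfrac1\varepsilon ,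
\]
where the inequality uses $\varepsilon\le\varepsilon_0\le1/d$. For $\varepsilon_0<\varepsilon<1$ put $V(\varepsilon)=V(\varepsilon_0)$.

Let $\varepsilon\le\varepsilon_0$ and let $S$ be a segment with $|S|=V(\varepsilon)$. Let $B$ be the box with axis $S$ whose cross-section is a $(d-1)$-cube of side $s$ centered on $S$. Every point of $B$ is within $\frac12\sqrt{d-1}\,s<\varepsilon$ of $S$. Moreover $\operatorname{vol}(B)=s^{d-1}V(\varepsilon)=\Gamma\ln(1/s)\ge1$. Hence $V(\varepsilon)\ge1\ge s$, so $s$ is the minimal side of $B$, and $s\le\varepsilon_0$. Lemma~\ref{lem:thin} gives $F\cap B\ne\emptyset$, so $S$ comes within $\varepsilon$ of $F$. For $\varepsilon\in(\varepsilon_0,1)$, a segment of length $V(\varepsilon)=V(\varepsilon_0)$ comes within $\varepsilon_0<\varepsilon$ of $F$.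
\end{proof}

\section{Convex sets}\label{sec:convex}

We prove Theorem~\ref{thm:convex} for the set $F$ of Section~\ref{sec:forest}. Lemma~\ref{lem:thin} concerns thin boxes whose volume is essentially prescribed by $s_1$. Larger and thicker boxes are cut into such boxes, and a general convex set contains a box of comparable volume and width. Recall \emph{John's theorem}: for every bounded convex set $A$ with nonempty interior there is an ellipsoid $E$ with center $e$ such that $E\subset\bar A\subset e+d(E-e)$.

\begin{proof}[Proof of Theorem~\ref{thm:convex}]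
\emph{Step 1: boxes with $s_1\le\varepsilon_0$ and $\operatorname{vol}(B)\ge v_0:=\Gamma\ln(1/s_1)$.} Note that $v_0\ge1$. Cut $B$ in half perpendicularly to a longest side, then cut the two congruent pieces in the same way, and so on, as long as the pieces have volume at least $2v_0$. When a cut is made, a longest side has length at least $(2v_0)^{1/d}\ge1$, so it is not the side $s_1$, and its half is at least $\frac12\ge s_1$. Hence the minimal side remains $s_1$ throughout. We end with boxes with disjoint interiors, minimal side $s_1$ and volume in $[v_0,2v_0)$. Applying Lemma~\ref{lem:thin} to each and summing gives $|F\cap\operatorname{int}B|\ge\sigma\operatorname{vol}(B)$.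

\emph{Step 2: boxes with $s_1>\varepsilon_0$ and $\operatorname{vol}(B)\ge C_1$.} Cut the side $s_1$ into $\lceil s_1/\varepsilon_0\rceil$ equal parts; their length $t$ lies in $(\varepsilon_0/2,\varepsilon_0]$. Each piece of $B$ has minimal side $t$ and, since $s_1\le\operatorname{vol}(B)^{1/d}$, volume
\[
\frac{t\operatorname{vol}(B)}{s_1}\ \ge\ \frac{\varepsilon_0}2\operatorname{vol}(B)^{1-1/d}\ \ge\ \Gamma\ln\frac2{\varepsilon_0}\ \ge\ \Gamma\ln\frac1t ,
\]
provided $C_1=C_1(d)$ is large; here $d\ge2$ is used. Step 1 applies to each piece, so again $|F\cap\operatorname{int}B|\ge\sigma\operatorname{vol}(B)$.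

\emph{Step 3: convex sets.} Let $A$ be bounded and convex with $\operatorname{vol}(A)\ge C\ln(2+1/w(A))$, where $C=C(d)$ is to be chosen. In particular $\operatorname{vol}(A)>0$, so $A$ has nonempty interior and $w(A)>0$. Take $E$ and $e$ from John's theorem, and let $a_1\le\dots\le a_d$ be the semi-axes of $E$. The box $B$ centered at $e$ with sides $2a_i/\sqrt d$ along the axes of $E$ is inscribed in $E\subset\bar A$. The interior of the closure of a convex set with nonempty interior is the interior of the set, so $\operatorname{int}B\subset A$. Since $\operatorname{vol}(A)\le d^d\omega_d\prod a_i$,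
\[
\operatorname{vol}(B)\ge\lambda_d\operatorname{vol}(A),\qquad \lambda_d=\frac{(2/\sqrt d)^d}{d^d\omega_d}.
\]
Since $w(A)\le2da_1$, the minimal side of $B$ is $s_1=2a_1/\sqrt d\ge w(A)/d^{3/2}$.

If $s_1\le\varepsilon_0$, then
\[
\ln\frac1{s_1}\le\frac32\ln d+\ln\Bigl(2+\frac1{w(A)}\Bigr)\le C_2\ln\Bigl(2+\frac1{w(A)}\Bigr)
\]
for a constant $C_2=C_2(d)$, so $\operatorname{vol}(B)\ge\Gamma\ln(1/s_1)$ once $\lambda_dC\ge\Gamma C_2$, and Step 1 applies. If $s_1>\varepsilon_0$, then $\operatorname{vol}(B)\ge\lambda_dC\ln2\ge C_1$ once $C$ is large, and Step 2 applies. In both cases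
\[
|F\cap A|\ge|F\cap\operatorname{int}B|\ge\sigma\operatorname{vol}(B)\ge\sigma\lambda_d\operatorname{vol}(A),
\]
which is the theorem with $c_*=\sigma\lambda_d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
Alon and Spencer, \emph{The Probabilistic Method}.

\bibitem{thesis}
\emph{Dense Forests With Low Visibility},
\url{https://www.mathematics.utoronto.ca/sites/www.mathematics.utoronto.ca/files/Copy%20of%20Kirill%20Kashkan%27s%20Thesis.pdf}

\end{thebibliography}

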